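\title{Completeness of definite centroaffine hypersurfaces defined by homogeneous polynomials}

\begin{abstract}
Let $h$ be a homogeneous polynomial of degree $k\ge 2$ on $\mathbb{R}^{n+1}$ and let $\mathcal{H}$ be a connected component of $\{h=1\}$ on which the centroaffine metric $g=-\frac1k\partial^2h|_{T\mathcal{H}\times T\mathcal{H}}$ is positive definite. We prove that $(\mathcal{H},g)$ is complete. For $k=3$ this is a theorem of Cort\'es, Nardmann and Suhr on projective special real manifolds. For a fixed point $y$ in the cone over $\mathcal{H}$ we show that $z\mapsto\ln\bigl(\frac1k dh_z(y)\bigr)$ is a proper function on $\mathcal{H}$ whose gradient has length at most $2(k-1)$. We also compare the distance of $g$ with the Hilbert metric of the cone, with constants that depend only on $k$, and we treat the negative definite case.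
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $h$ be a real homogeneous polynomial of degree $k\ge2$ on $\mathbb{R}^{n+1}$ and let $N=\{h=1\}$. By Euler's identity $dh_x(x)=k\,h(x)=k\neq0$ for $x\in N$, so $N$ is a closed embedded hypersurface and the position vector is transversal to it. Let $\mathcal{H}\subset N$ be a nonempty connected smooth hypersurface of $\mathbb{R}^{n+1}$, embedded or injectively immersed. Its \emph{centroaffine metric} is the symmetric tensor
\[
g=-\tfrac1k\,\partial^2h\big|_{T\mathcal{H}\times T\mathcal{H}},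
\]
where $\partial$ is the flat connection of $\mathbb{R}^{n+1}$, so that $\partial^2h$ is the ordinary Hessian. To see what $g$ measures, let $z(s)$ be a curve in $\mathcal{H}$ and differentiate $h(z(s))=1$ twice:
\begin{equation}\label{eq:curve}
g(z',z')=\tfrac1k\,dh_z(z'').
\end{equation}
The linear form $\frac1k dh_z$ vanishes on $T_z\mathcal{H}$ and takes the value $1$ on $z$. Thus $g(z',z')$ is the coefficient of $z$ when the acceleration $z''$ is decomposed along $\mathbb{R}^{n+1}=T_z\mathcal{H}\oplus\mathbb{R}z$. In other words, $g$ is the second fundamental form of $\mathcal{H}$ with the position vector in the role of the normal. It depends only on the hypersurface, not on $h$, and linear changes of coordinates preserve it. We call $\mathcal{H}$ \emph{definite} if $g$ is positive definite, written $g>0$; then $\mathcal{H}$ bends away from the origin. \emph{Complete} refers to the Riemannian metric $g$, whose distance we denote by $d_g$, and \emph{closed} means closed as a subset of $\mathbb{R}^{n+1}$.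

We assume $n\ge1$, since for $n=0$ the hypersurface is a point. The inclusion $\mathcal{H}\to N$ is an injective immersion between manifolds of the same dimension, so $\mathcal{H}$ is an open subset of $N$ and is embedded. Consequently $\mathcal{H}$ is closed if and only if it is a connected component of $N$.

If $k=2$ and $g>0$, the quadratic form $h$ is positive on a point $z\in\mathcal{H}$ and negative definite on its $h$-orthogonal complement $T_z\mathcal{H}$. So $h=x_0^2-x_1^2-\dots-x_n^2$ in suitable coordinates, and a closed $\mathcal{H}$ is a sheet of the hyperboloid with the hyperbolic metric, which is complete. For $k=3$ a definite $\mathcal{H}$ is called a \emph{projective special real manifold}, and a theorem of Cort\'es, Nardmann and Suhr says that such a manifold is complete if and only if it is closed. The substantive implication is that closed implies complete: a curve that leaves every compact subset of $\mathbb{R}^{n+1}$ must be shown to have infinite $g$-length. The following question is posed in \cite{Beirut}.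

\begin{quote}
\emph{Does the theorem extend to higher degree? That is, for every $n$, every $k\ge4$ and every homogeneous polynomial $h$ of degree $k$ on $\mathbb{R}^{n+1}$, is every closed connected definite hypersurface $\mathcal{H}\subset\{h=1\}$ complete?}
\end{quote}

The extension is known to hold for generic homogeneous polynomials, and the analogous statement is known to fail for general real analytic homogeneous functions $h$; Example~\ref{ex:rational} shows a failure with a rational function. One is therefore led to guess that the answer is yes unless a polynomial can degenerate along the boundary of the cone over $\mathcal{H}$ in the way such a function does. It cannot.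

\begin{theorem}\label{thm:main}
Let $k\ge2$ and $g>0$. If $\mathcal{H}$ is closed in $\mathbb{R}^{n+1}$, then $(\mathcal{H},g)$ is complete.
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $k\ge2$.
\begin{enumerate}
\item[(i)] If $g>0$ and $(\mathcal{H},g)$ is complete, then $\mathcal{H}$ is closed. Hence, for $g>0$, the hypersurface $\mathcal{H}$ is complete if and only if it is closed, if and only if it is a connected component of $\{h=1\}$.
\item[(ii)] If $g$ is negative definite and $\mathcal{H}$ is closed, then $h>0$ on $\mathbb{R}^{n+1}\setminus\{0\}$ and $\mathcal{H}=\{h=1\}$ is compact; in particular $-g$ is complete.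
\end{enumerate}
\end{theorem}

The third result is a quantitative form of Theorem~\ref{thm:main}. An open cone $U\subset\mathbb{R}^{n+1}$ is \emph{properly convex} if it is convex and its closure $\overline U$ contains no line. For such a cone and $x,y\in U$ put
\begin{equation}\label{eq:hilbert}
M(y/x)=\inf\{\lambda>0:\lambda x-y\in\overline U\},\qquad d_U(x,y)=\tfrac12\ln\bigl(M(x/y)\,M(y/x)\bigr).
\end{equation}
Since $M(\mu y/\nu x)=\frac\mu\nu M(y/x)$ for $\mu,\nu>0$, the number $d_U(x,y)$ depends only on the rays through $x$ and $y$. It is the \emph{Hilbert metric} on the space $\mathbb{P}(U)$ of rays in $U$. For $U=\mathbb{R}_{>0}\mathcal{H}$ each ray meets $\mathcal{H}$ exactly once, so $\mathbb{P}(U)\cong\mathcal{H}$.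

\begin{theorem}\label{thm:hilbert}
Let $k\ge2$, let $g>0$, let $\mathcal{H}$ be closed and put $U=\mathbb{R}_{>0}\mathcal{H}$. Then $U$ is a properly convex open cone, and for all $x,y\in\mathcal{H}$
\[
\frac{d_U(x,y)-2\ln k}{2(k-1)}\ \le\ d_g(x,y)\ \le\ \sqrt{\frac{k(k^2-1)}{6}}\;d_U(x,y).
\]
If moreover $t\mapsto h(z+tw)$ has only real zeros for all $z\in\mathcal{H}$ and $0\neq w\in T_z\mathcal{H}$, which is automatic for $k\le3$, then
\[
\sqrt{2/k}\;d_U\le d_g\le d_U .
\]
\end{theorem}

The constants do not depend on $n$ or on $h$. The last inequalities come from a pointwise comparison of $g$ with the Finsler norm of the Hilbert metric. For $k\ge4$ no pointwise lower bound of this kind holds with a constant depending only on $k$, and this is the obstacle that the proof of Theorem~\ref{thm:main} has to avoid. Section~\ref{sec:idea} explains in examples how it does so. Sections~\ref{sec:cone} and~\ref{sec:main} prove Theorem~\ref{thm:main}, Section~\ref{sec:converse} proves Theorem~\ref{thm:converse}, and Section~\ref{sec:hilbert} proves Theorem~\ref{thm:hilbert} and discusses the constants.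

\section{A substitute for the distance function}\label{sec:idea}

\subsection{Notation and the Hessian of $h^{1/k}$}
On the open cone $\{h>0\}$ let
\[
\varphi=h^{1/k},\qquad \pi(x)=x/\varphi(x).
\]
The function $\varphi$ is homogeneous of degree $1$, and $\pi$ is the radial projection onto $N$. Let $U=\mathbb{R}_{>0}\mathcal{H}=\pi^{-1}(\mathcal{H})$. For $z\in\mathcal{H}$ let $\xi_z=\frac1k dh_z=d\varphi_z$. Then $\xi_z(z)=1$, $T_z\mathcal{H}=\ker\xi_z$, and the affine tangent hyperplane is $z+T_z\mathcal{H}=\{\xi_z=1\}$. For $v\in\mathbb{R}^{n+1}$ let $v^T=v-\xi_z(v)z\in T_z\mathcal{H}$. The advantage of $\varphi$ over $h$ is that its full Hessian, not only the tangential part, has the sign of $-g$.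

\begin{lemma}\label{lem:hessian}
For $z\in\mathcal{H}$, $\lambda>0$ and $v\in\mathbb{R}^{n+1}$ we have $\partial^2\varphi_{\lambda z}(v,v)=-\lambda^{-1}g_z(v^T,v^T)$. Hence, if $g>0$, then $\partial^2\varphi_x(v,v)\le0$ for $x\in U$, with equality only for $v\in\mathbb{R}x$. If $g$ is negative definite, the same holds with $\ge$ in place of $\le$.
\end{lemma}

\begin{proof}
At a point $z$ with $h(z)=1$ we have $\partial^2\varphi_z=\frac1k\partial^2h_z+\frac1k(\frac1k-1)\,dh_z\otimes dh_z$, which equals $-g_z$ on $\ker dh_z$. Since $d\varphi_{\lambda z}=d\varphi_z$, differentiation in $\lambda$ gives $\partial^2\varphi_z(z,\cdot)=0$. Writing $v=v^T+\xi_z(v)z$ we obtain the formula for $\lambda=1$, and $\partial^2\varphi$ is homogeneous of degree $-1$. Finally, $v^T=0$ if and only if $v\in\mathbb{R}z$.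
\end{proof}

\subsection{A criterion and a candidate}
For a smooth function $\rho$ let $|d\rho|_g=\sup\{|d\rho(v)|:g(v,v)\le1\}$ be the length of its gradient.

\begin{lemma}\label{lem:criterion}
Let $(X,g)$ be a connected Riemannian manifold and $\rho$ a smooth function on $X$ with $|d\rho|_g\le C$ whose sublevel sets $\{\rho\le c\}$ are compact. Then $(X,g)$ is complete.
\end{lemma}

\begin{proof}
Integrating $d\rho$ along curves gives $|\rho(x)-\rho(x')|\le C\,d_g(x,x')$. So $\rho$ is bounded on every $d_g$-bounded set, and every closed bounded set lies in a sublevel set and is compact. By the Hopf--Rinow theorem this property is equivalent to completeness.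
\end{proof}

On a complete manifold the distance from a fixed point $y$ has both properties, apart from smoothness. We need a substitute that can be computed from $h$ and is, like $g$, invariant under linear changes of coordinates. A simple invariant of a pair of points is the pairing of $\xi_z$ with $y$. Fix $y\in U$ and put
\begin{equation}\label{eq:rho}
\rho(z)=\ln\xi_z(y)\qquad(z\in\mathcal{H}).
\end{equation}
Lemma~\ref{lem:support} will show that $\xi_z(y)>0$ when $g>0$ and $\mathcal{H}$ is closed. Geometrically, the ray through $y$ meets the tangent hyperplane $\{\xi_z=1\}$ at $y/\xi_z(y)$, so $\rho(z)$ is large when this hyperplane cuts the ray close to the origin.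

\begin{example}\label{ex:hyperboloid}
Let $h=x_0^2-x_1^2-\dots-x_n^2$ and $z=(\cosh r,\sinh r\cdot u)$ with $u$ a unit vector in $\mathbb{R}^n$. Then $g=dr^2+\sinh^2r\,|du|^2$, so $r$ is the distance from $y=(1,0,\dots,0)$. Here $\xi_z(y)=\cosh r$, so $\rho=\ln\cosh r$ lies between $r-\ln2$ and $r$, and $|d\rho|_g=\tanh r<1$.
\end{example}

\begin{example}\label{ex:monomial}
Let $n=1$, $h=x_0x_1^{k-1}$, and let $\mathcal{H}$ be the component $z(s)=(e^{-(k-1)s},e^s)$ in the positive quadrant. On $\mathcal{H}$ we have $dh=dx_0/x_0+(k-1)\,dx_1/x_1$, so \eqref{eq:curve} gives $g(z',z')=\frac1k\bigl((k-1)^2+(k-1)\bigr)$, that is, $g=(k-1)\,ds^2$. For $y=(1,1)$,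
\[
\xi_{z(s)}(y)=\tfrac1k\bigl(e^{(k-1)s}+(k-1)e^{-s}\bigr).
\]
Thus $\rho\to\infty$ at both ends. The slope $d\rho/ds$ lies between $-1$ and $k-1$ and tends to $k-1$ as $s\to\infty$, so $|d\rho|_g<\sqrt{k-1}$ and $|d\rho|_g\to\sqrt{k-1}$.
\end{example}

\subsection{The gradient and the tangent slices}
In both examples $\rho$ grows linearly with the distance. The reason for the upper bound is that the gradient of $\rho$ has a direct geometric description (Figure~\ref{fig:slice}).

\begin{lemma}\label{lem:gradient}
Let $g>0$, $y\in U$, $z\in\mathcal{H}$ and $\xi_z(y)>0$. Put $w=y/\xi_z(y)-z\in T_z\mathcal{H}$. Then $d\rho_z(v)=-g_z(v,w)$ for $v\in T_z\mathcal{H}$, and so $|d\rho|_g^2=g_z(w,w)$ at $z$.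
\end{lemma}

\begin{proof}
Write $\xi=\xi_z(y)$, so that $y=\xi z+\xi w$. Euler's identity for $dh$, which is homogeneous of degree $k-1$, gives $\partial^2h_z(v,z)=(k-1)\,dh_z(v)=0$. Therefore
\[
d\rho_z(v)=\frac{\partial^2h_z(v,y)}{k\,\xi}=\frac{\partial^2h_z(v,w)}{k}=-g_z(v,w).\qedhere
\]
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[->] (0,0) -- (3.4,0) node[right] {$x_0$};
\draw[->] (0,0) -- (0,3.6) node[above] {$x_1$};
\draw[thick,domain=0.29:3.2,samples=60,smooth] plot (\x,{1/\x});
\node[right] at (0.36,3.1) {$\mathcal{H}$};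
\draw (0,3.2) node[left] {$z-bw$} -- (1.25,0) node[below] {$z+aw$};
\draw[dashed] (0,0) -- (1.6,0.625);
\draw[->,very thick] (0.625,1.6) -- (1.085,0.424);
\fill (0.625,1.6) circle (1.2pt) node[above right] {$z$};
\fill (1.6,0.625) circle (1.2pt) node[above right] {$y$};
\node at (0.68,0.98) {$w$};
\node[right] at (1.17,0.24) {$y/\xi_z(y)$};
\end{tikzpicture}
\caption{The hyperbola $\mathcal{H}=\{x_0x_1=1\}$ in the quadrant $U$. The tangent line at $z$ cuts $U$ in a bounded chord with endpoints $z-bw$ and $z+aw$. The ray through $y$ meets the chord at $z+w=y/\xi_z(y)$, and $-w$ is the $g$-gradient at $z$ of $\rho=\ln\xi_{\,\cdot}(y)$.}\label{fig:slice}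
\end{figure}

The point $z+w=y/\xi_z(y)$ lies in $U$, so $w$ belongs to the \emph{tangent slice}
\[
\Omega_z=\{w\in T_z\mathcal{H}:z+w\in U\}.
\]
To bound $|d\rho|_g$ it suffices to show that $\Omega_z$ lies in a $g_z$-ball whose radius does not depend on $z$. This is a statement about one polynomial in one variable. For $w\in T_z\mathcal{H}$ the polynomial $f(t)=h(z+tw)$ has degree at most $k$ and satisfies
\begin{equation}\label{eq:taylor}
f(0)=1,\qquad f'(0)=dh_z(w)=0,\qquad f''(0)=\partial^2h_z(w,w)=-k\,g_z(w,w).
\end{equation}
Section~\ref{sec:cone} shows that $0<f\le1$ on $[0,1]$ whenever $w\in\Omega_z$. Grant this, and take $k=4$, the first degree of the question. Then $f(t)=1-At^2+ct^3+et^4$ with $A=2g_z(w,w)$, and $q(t)=-A+ct+et^2=(f(t)-1)/t^2$ satisfies $-t^{-2}<q(t)\le0$ on $(0,1]$. The third difference of a quadratic polynomial vanishes, so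
\[
-A=q(0)=3q(\tfrac13)-3q(\tfrac23)+q(1)>-27+0-1 .
\]
Hence $g_z(w,w)<14$, and $|d\rho|_g<\sqrt{14}$ for every quartic in every dimension. In degree $k$ the same happens because the polynomials of degree at most $k$ form a finite-dimensional space, on which $|f''(0)|\le C_k\max_{[0,1]}|f|$. Concavity cannot replace the degree bound: the functions $\psi(t)=1+\delta-\sqrt{\delta^2+t^2/4}$ are concave, lie in $(\frac12,1]$ on $[0,1]$ and have $\psi'(0)=0$, but $-\psi''(0)=1/(4\delta)$ is unbounded as $\delta\to0$.

It is essential that only an \emph{upper} bound for the $g$-size of the slices is needed. A pointwise lower bound for $g$ by the Hilbert metric would mean that $\Omega_z$ \emph{contains} a $g_z$-ball of fixed radius (see Section~\ref{sec:hilbert}), and for $k\ge4$ no radius depending only on $k$ works.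

\begin{example}\label{ex:quartic}
Let $n=1$ and $h=x_0^kf(x_1/x_0)$, where $f$ is an even polynomial of degree at most $k$ with $f(0)=1$, $f(\pm1)=0$ and $f''<0$ on $(-1,1)$. Then $h>0$ on $V=\{x_0>|x_1|\}$ and $h=0$ on $\partial V$, so $\mathcal{H}=V\cap N$ is a closed connected curve with $U=V$. It is definite: $\varphi(1,t)=f(t)^{1/k}$ has second derivative $\frac1kf^{1/k-1}f''+\frac1k(\frac1k-1)f^{1/k-2}f'^2<0$, so $g(\partial_1^T,\partial_1^T)>0$ by Lemma~\ref{lem:hessian}, and $T_z\mathcal{H}$ is a line. At $z=(1,0)$ the slice is $\Omega_z=\{t\partial_1:|t|<1\}$ and $g(\partial_1,\partial_1)=-f''(0)/k$. For $k\ge4$ and $0<\varepsilon<1$ take $f=1-\varepsilon t^2-(1-\varepsilon)t^4$, that is,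
\[
h=x_0^{k-4}\bigl(x_0^4-\varepsilon x_0^2x_1^2-(1-\varepsilon)x_1^4\bigr).
\]
Then $\Omega_z$ is the $g_z$-ball of radius $\sqrt{2\varepsilon/k}$, which tends to $0$ with $\varepsilon$.
\end{example}

The compactness of the sublevel sets of $\rho$ also depends on $h$ being a polynomial.

\begin{example}\label{ex:rational}
On the open positive quadrant let $\varphi=x_0x_1/(x_0+x_1)$ and $h=\varphi^k$, a real analytic function that is homogeneous of degree $k$. The set $\{h=1\}$ is the branch of $(x_0-1)(x_1-1)=1$ parametrized by $z(s)=(1+e^s,1+e^{-s})$, which is closed in $\mathbb{R}^2$. From $1/\varphi=1/x_0+1/x_1$ we get $\xi_z=dx_0/x_0^2+dx_1/x_1^2$ on this curve, and \eqref{eq:curve} gives $g(z',z')=2e^s/(1+e^s)^2\le2e^{-|s|}$. So $g>0$, but the curve has finite length and is not complete. For $y=(1,1)$ we have $\xi_z(y)=x_0^{-2}+x_1^{-2}<2$, so $\rho$ is bounded above: the tangent lines converge to the asymptotes $x_1=1$ and $x_0=1$, which miss the origin.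
\end{example}

\section{Convexity of the cone}\label{sec:cone}

The hypothesis $g>0$ is local, while the bound $0<f\le1$ and the positivity of $\xi_z(y)$ are global. The bridge is the convexity of $U$, and it is here that closedness enters. (An open nonconvex subset of the hyperboloid has $g>0$ and a nonconvex cone.)

\begin{lemma}\label{lem:component}
Let $\mathcal{H}$ be closed; no sign of $g$ is assumed. Then $U$ is a connected component of $\{h>0\}$. In particular $U$ is open and $h=0$ on $\partial U$.
\end{lemma}

\begin{proof}
The set $U$ is connected. Since $\mathcal{H}$ is open and closed in $N$, its preimage $U=\pi^{-1}(\mathcal{H})$ is open and closed in $\{h>0\}$. If $x\in\partial U$, then $h(x)\ge0$ by continuity and $x\notin U$; since $U$ is closed in $\{h>0\}$, this forces $h(x)=0$.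
\end{proof}

For the rest of this section, and in Sections~\ref{sec:main} and~\ref{sec:hilbert}, we assume that $g>0$ and $\mathcal{H}$ is closed. By Lemma~\ref{lem:hessian}, $\varphi$ is concave along every segment contained in $U$. A concave function on a segment is bounded below by its values at the endpoints, while $\varphi$ tends to $0$ at $\partial U$. So a segment in $U$ that moves continuously cannot reach $\partial U$ unless an endpoint does.

\begin{proposition}\label{prop:convex}
The cone $U$ is convex and $\varphi$ is concave on $U$. Moreover $p+x\in U$ for all $p\in\overline U$ and $x\in U$.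
\end{proposition}

\begin{proof}
Let $x,y\in U$ and let $c:[0,1]\to U$ be a path from $x$ to $y$. Let $S$ be the set of $s\in[0,1]$ such that $[x,c(s')]\subset U$ for all $s'\le s$. It is an interval containing $0$. It is open in $[0,1]$: if $s\in S$, the compact segment $[x,c(s)]$ has positive distance from the complement of the open set $U$, so $[x,c(s')]\subset U$ for $s'$ near $s$. Let $s^*=\sup S$ and $\varepsilon=\min_{[0,1]}\varphi\circ c>0$. We claim $s^*\in S$; for $s^*=0$ this is clear. For $s<s^*$, concavity along $[x,c(s)]$ gives $\varphi\ge\varepsilon$ on this segment. Letting $s\to s^*$ we find $[x,c(s^*)]\subset\overline U$ and $h\ge\varepsilon^k>0$ on it. By Lemma~\ref{lem:component} this segment misses $\partial U$, so it lies in $U$ and $s^*\in S$. Since $S$ is open, $s^*=1$ and $[x,y]\subset U$. Thus $U$ is convex and $\varphi$ is concave on it.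

A convex cone is closed under addition. Given $p\in\overline U$ and $x\in U$, choose $p'\in U$ so close to $p$ that $x+p-p'\in U$. Then $p+x=p'+(x+p-p')\in U$.
\end{proof}

\begin{lemma}\label{lem:support}
For $z\in\mathcal{H}$ we have $0<\varphi\le\xi_z$ on $U$.
\end{lemma}

\begin{proof}
A concave function lies below its tangent: $\varphi(x)\le\varphi(z)+d\varphi_z(x-z)=1+\xi_z(x)-1$.
\end{proof}

In particular $\rho$ is defined and smooth on all of $\mathcal{H}$, and $\rho\ge\ln\varphi(y)$. So far only $g\ge0$ has been used. Strict definiteness enters through the next lemma.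

\begin{lemma}\label{lem:nonconstant}
If $y\in U$ and $p\neq0$, then the polynomial $s\mapsto h(y+sp)$ is not constant. The closure $\overline U$ contains no line.
\end{lemma}

\begin{proof}
If the polynomial were constant, then $dh_y(p)=0$ and $\partial^2h_y(p,p)=0$. By homogeneity the same equations hold at $z=\pi(y)\in\mathcal{H}$. They say that $0\ne p\in T_z\mathcal{H}$ and $g_z(p,p)=0$, which contradicts $g>0$.

Suppose $\overline U$ contains a line $x+\mathbb{R}p$. Then $\pm p=\lim_{s\to\infty}(x\pm sp)/s\in\overline U$, and Proposition~\ref{prop:convex} gives $y+sp\in U$ for $y\in U$ and all $s\in\mathbb{R}$. The function $s\mapsto\varphi(y+sp)$ is positive and concave on $\mathbb{R}$, hence constant, which contradicts the first part.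
\end{proof}

\begin{lemma}[Chords]\label{lem:chord}
Let $z\in\mathcal{H}$, $0\neq w\in T_z\mathcal{H}$ and $f(t)=h(z+tw)$. There are numbers $0<a,b<\infty$ such that $z+tw\in U$ if and only if $-b<t<a$, and $z+tw\in\overline U$ if and only if $-b\le t\le a$. We have $0<f\le1$ on $(-b,a)$ and $f(a)=f(-b)=0$. Finally, $w\in\Omega_z$ if and only if $a>1$.
\end{lemma}

\begin{proof}
Since $U$ is open and convex, $\{t:z+tw\in U\}$ is an open interval $(-b,a)$ containing $0$, and it contains $1$ if and only if $a>1$. On it $0<f=\varphi^k\le\xi_z(z+tw)^k=1$ by Lemma~\ref{lem:support}. If $a$ or $b$ were infinite, the polynomial $f$ would be bounded on a half-line, hence constant, whereas $f''(0)<0$ by \eqref{eq:taylor}. The endpoints lie in $\partial U$, where $h=0$. If $z+tw\in\overline U$ for some $t>a$, then $z+aw=(1-\frac at)z+\frac at(z+tw)\in U$ by Proposition~\ref{prop:convex}, which is false. The case $t<-b$ is this case for $-w$.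
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{The gradient estimate}
Explicit constants come from the inequalities of A.~A.~Markov and V.~A.~Markov. If $p$ is a real polynomial of degree at most $m$ with $|p|\le K$ on an interval of length $L$, then on that interval
\begin{equation}\label{eq:markov}
|p'|\le\frac2L\,m^2K,\qquad |p''|\le\frac4{L^2}\,\frac{m^2(m^2-1)}3\,K .
\end{equation}
For $w\in\Omega_z$ the second inequality, applied to $f-\frac12$ on $[0,1]$, gives $g_z(w,w)\le\frac23k(k^2-1)$. To lower the order from $k^3$ to $k^2$ we use the concavity of $f^{1/k}$ to bound $f'$ by a multiple of $k$, and then differentiate only once.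

\begin{proposition}\label{prop:outer}
For $z\in\mathcal{H}$ and $w\in\Omega_z$ we have $g_z(w,w)\le4(k-1)^2$. Consequently $|d\rho|_g\le2(k-1)$ on $\mathcal{H}$ for every $y\in U$.
\end{proposition}

\begin{proof}
Let $w\ne0$, let $f$, $a$, $b$ be as in Lemma~\ref{lem:chord}, so that $a>1$, and let $\psi(t)=\varphi(z+tw)=f(t)^{1/k}$. On $(-b,a)\supset[0,1]$ the function $\psi$ is concave and $0<\psi\le1$. Since $\psi'(0)=\xi_z(w)=0$ and $\psi'$ is nonincreasing, $\psi'\le0$ on $[0,1]$. The tangent inequality $0<\psi(1)\le\psi(t)+(1-t)\psi'(t)$ gives $-\psi'(t)\le\psi(t)/(1-t)$ for $0\le t<1$. This bound degenerates at $t=1$, so we use it on half of the interval: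
\[
0\ \ge\ f'(t)=k\psi^{k-1}\psi'\ \ge\ -\frac{k\,\psi^k}{1-t}\ \ge\ -2k\qquad(0\le t\le\tfrac12).
\]
The polynomial $f'+k$ has degree at most $k-1$ and absolute value at most $k$ on $[0,\frac12]$. The first inequality in \eqref{eq:markov}, with $L=\frac12$, gives $|f''(0)|\le4(k-1)^2k$, and $g_z(w,w)=-f''(0)/k$ by \eqref{eq:taylor}. The last statement follows from Lemma~\ref{lem:gradient}, because $y/\xi_z(y)-z\in\Omega_z$.
\end{proof}

\subsection{Properness}
We must exclude the behavior of Example~\ref{ex:rational}, where $z$ goes to infinity while $\xi_z$ stays bounded. In that situation a limit $\xi$ of the forms $\xi_z$ still dominates $\varphi$ and vanishes on an asymptotic direction $p$ of $\mathcal{H}$, so $h$ vanishes to order $k$ at $p$ in the direction $y$. For a polynomial of degree $k$ this leaves no freedom: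
\begin{equation}\label{eq:order}
\text{if }\deg q\le k\text{ and }0<q(t)\le Ct^k\text{ for small }t>0,\text{ then }q(t)=ct^k\text{ with }c>0,
\end{equation}
since a nonzero term of order less than $k$ would violate the bound as $t\to0$.

\begin{proposition}\label{prop:proper}
Let $y\in U$. For every $R$ the set $K_R=\{z\in\mathcal{H}:\xi_z(y)\le R\}$ is compact.
\end{proposition}

\begin{proof}
The set $K_R$ is closed in $\mathbb{R}^{n+1}$, because $\mathcal{H}$ is closed and $z\mapsto dh_z(y)$ is continuous on $\mathbb{R}^{n+1}$. Suppose there are $z_i\in K_R$ with $|z_i|\to\infty$, and write $\xi_i=\xi_{z_i}$. Choose $r>0$ such that the closed ball of radius $r$ about $y$ lies in $U$. For every unit vector $u$, Lemma~\ref{lem:support} gives $\xi_i(y-ru)>0$, that is, $\xi_i(u)<\xi_i(y)/r\le R/r$. So the forms $\xi_i$ are bounded, and along a subsequence $\xi_i\to\xi$ and $z_i/|z_i|\to p\in\overline U$ with $|p|=1$. Then $\xi(p)=\lim\xi_i(z_i)/|z_i|=\lim1/|z_i|=0$, and $\varphi\le\xi$ on $U$ as a limit of the inequalities $\varphi\le\xi_i$. For $t>0$ we have $p+ty\in U$ by Proposition~\ref{prop:convex},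 and hence
\[
0<h(p+ty)\le\xi(p+ty)^k=\xi(y)^k\,t^k .
\]
By \eqref{eq:order}, $h(p+ty)=ct^k$. By homogeneity $h(y+sp)=s^kh(p+s^{-1}y)=c$ for all $s>0$, so the polynomial $s\mapsto h(y+sp)$ is constant. This contradicts Lemma~\ref{lem:nonconstant}.
\end{proof}

In Example~\ref{ex:rational} every step of this proof is valid except \eqref{eq:order}: for $p=(1,0)$ and $y=(1,1)$ the function $h(p+ty)=\bigl(t(1+t)/(1+2t)\bigr)^k$ vanishes to order $k$ at $0$ and is not a multiple of $t^k$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $y\in U$. The function $\rho$ of \eqref{eq:rho} satisfies $|d\rho|_g\le2(k-1)$ by Proposition~\ref{prop:outer}. Its sublevel sets $\{\rho\le c\}=K_{e^c}$ are compact in $\mathbb{R}^{n+1}$ by Proposition~\ref{prop:proper}, hence in the manifold $\mathcal{H}$, which is embedded. Lemma~\ref{lem:criterion} applies.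
\end{proof}

\section{The converse and the negative definite case}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(i)]
The point is that $g$ extends smoothly to all of $N$, so a boundary point of $\mathcal{H}$ in $N$ is at finite distance. Suppose $g>0$ and $\mathcal{H}$ is not closed. Pick $x\in\overline{\mathcal{H}}\setminus\mathcal{H}$; then $x\in N$. Take a chart of $N$ about $x$ and a closed coordinate ball $B$ centered at $x$. On the compact set $B$ the smooth tensor $-\frac1k\partial^2h|_{TN\times TN}$ is bounded by a constant times the Euclidean metric of the chart. Take $q\in\mathcal{H}\cap B$ and run along the coordinate segment from $q$ to $x$. Since $\mathcal{H}$ is open in $N$ and $x\notin\mathcal{H}$, there is a first point $x'\notin\mathcal{H}$. The half-open segment $[q,x')\subset\mathcal{H}$ has finite $g$-length, so a sequence on it that tends to $x'$ is a Cauchy sequence for $d_g$. A limit in $\mathcal{H}$ would also be its limit in $N$, which is $x'\notin\mathcal{H}$. So $(\mathcal{H},g)$ is not complete. The equivalences follow from Theorem~\ref{thm:main}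 and the description of closedness in Section~\ref{sec:intro}.
\end{proof}

The model for part (ii) is $h=x_0^2+\dots+x_n^2$, where $-g$ is the round metric of the sphere. Now $\varphi$ is convex along segments in $U$. A convex function that vanishes at an endpoint grows at most linearly from it, so at a boundary point of $U$ other than $0$ the polynomial $h$ would vanish to order $k$, and \eqref{eq:order} applies again.

\begin{proof}[Proof of Theorem~\ref{thm:converse}(ii)]
By Lemma~\ref{lem:component}, $U$ is open and $h=0$ on $\partial U$; also $0\notin U$. Suppose $U\neq\mathbb{R}^{n+1}\setminus\{0\}$. As $n\ge1$, the set $\mathbb{R}^{n+1}\setminus\{0\}$ is connected, so there is a point $0\neq p\in\partial U$. Choose $q\in U$ with $|q-p|<|p|/2$, and let $p'$ be the first point of the segment from $q$ to $p$ that is not in $U$. Then $p'\in\partial U$ and $h(p')=0$. The vectors $q$ and $p'$ are linearly independent. Indeed, both lie in the ball of radius $|p|/2$ about $p$, on which the inner product with $p$ is positive; so a dependence would read $p'=\lambda q$ with $\lambda>0$, and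 then $p'\in U$.

Put $v=q-p'$ and $x_t=p'+tv=(1-t)p'+tq$. Then $x_t\in U$ for $0<t\le1$, and $v\notin\mathbb{R}x_t$, because the coordinate vectors $(-1,1)$ and $(1-t,t)$ with respect to $p',q$ have determinant $-1$. By Lemma~\ref{lem:hessian} the function $\psi(t)=\varphi(x_t)$ has $\psi''>0$ on $(0,1]$. It extends continuously by $\psi(0)=0$, so convexity gives $\psi(t)\le t\psi(1)$. Thus $0<h(x_t)\le\psi(1)^kt^k$ on $(0,1]$, and \eqref{eq:order} gives $h(x_t)=ct^k$. Then $\psi(t)=c^{1/k}t$ and $\psi''=0$, a contradiction.

Hence $U=\mathbb{R}^{n+1}\setminus\{0\}$. So $h>0$ away from $0$ and $\mathcal{H}=U\cap N=N$. If $m>0$ is the minimum of $h$ on the unit sphere, then $|x|\le m^{-1/k}$ on $N$, so $N$ is compact, and a compact Riemannian manifold is complete.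
\end{proof}

\section{Comparison with the Hilbert metric}\label{sec:hilbert}

Let $g>0$ and let $\mathcal{H}$ be closed. By Lemma~\ref{lem:component}, Proposition~\ref{prop:convex} and Lemma~\ref{lem:nonconstant}, $U$ is a properly convex open cone, which is the first claim of Theorem~\ref{thm:hilbert}.

\subsection{The Hilbert metric on a chord}
For distinct $y,z\in\mathcal{H}$ the ray through $y$ passes through $z+w$ with $w=y/\xi_z(y)-z\neq0$. So it suffices to compute \eqref{eq:hilbert} on chords.

\begin{lemma}\label{lem:crossratio}
Let $z,w,a,b$ be as in Lemma~\ref{lem:chord}, let $0<t<a$ and $x=z+tw$. Then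
\[
M(x/z)=\frac{b+t}b,\qquad M(z/x)=\frac a{a-t},\qquad d_U(z,x)=\frac12\ln\frac{(b+t)\,a}{b\,(a-t)} .
\]
\end{lemma}

\begin{proof}
For $\lambda>1$ the vector $\lambda z-x=(\lambda-1)\bigl(z-\frac t{\lambda-1}w\bigr)$ lies in $\overline U$ if and only if $\frac t{\lambda-1}\le b$, that is, $\lambda\ge\frac{b+t}b$. The vector $\lambda x-z=(\lambda-1)\bigl(z+\frac{\lambda t}{\lambda-1}w\bigr)$ lies in $\overline U$ if and only if $\frac{\lambda t}{\lambda-1}\le a$, that is, $\lambda\ge\frac a{a-t}$. In each case no $\lambda\le1$ is admissible: $\overline U$ is closed under addition, so every number larger than an admissible $\lambda$ is admissible.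
\end{proof}

Thus $d_U(z,x)$ is half the logarithm of the cross ratio of $z$, $x$ and the endpoints of their chord. Its derivative at $t=0$ is
\[
F_z(w)=\frac12\Bigl(\frac1a+\frac1b\Bigr),\qquad F_z(0)=0 .
\]
Here $w$ is a tangent vector of the affine chart $U\cap\{\xi_z=1\}$ of $\mathbb{P}(U)$. The projection $\pi$ from this chart to $\mathcal{H}$ has differential $w\mapsto w-d\varphi_z(w)z=w$ at $z$, so $F$ is a function on $T\mathcal{H}$ that can be compared with $g$. We use the following standard fact \cite{Handbook}: $d_U$ is the length metric of the Finsler norm $F$, that is, $d_U(x,y)$ is the infimum of $\int F(\gamma')$ over piecewise smooth curves $\gamma$ from $x$ to $y$, and the projective segment $\pi([x,y])$ has length $d_U(x,y)$. Therefore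
\begin{equation}\label{eq:integrate}
g\le c^2F^2\ \Longrightarrow\ d_g\le c\,d_U,\qquad\qquad g\ge c^2F^2\ \Longrightarrow\ d_g\ge c\,d_U\qquad(c>0).
\end{equation}
Since $F_z(w)\ge1/(2a)$, a bound $g\ge c^2F^2$ gives $a\ge c/2$ for $g_z(w,w)=1$, so that $\Omega_z$ contains the open $g_z$-ball of radius $c/2$.

\begin{remark}\label{rem:balls}
Every $d_U$-bounded subset of $\mathcal{H}$ lies in a compact subset of $\mathcal{H}$, so any bound $d_g\ge c\,d_U-c'$ with $c>0$ implies completeness, and the lower bound of Theorem~\ref{thm:hilbert} contains Theorem~\ref{thm:main}. Indeed, if $d_U(x,y)\le R$, rescale $y$ to $y'$ with $M(y'/x)=M(x/y')\le e^R$. Then $y'$ lies in $C=(e^{-R}x+\overline U)\cap(e^Rx-\overline U)$, which is closed and contained in $U$. It is bounded, since for $y_i\in C$ with $|y_i|\to\infty$ a limit $p$ of $y_i/|y_i|$ would satisfy $\pm p\in\overline U$. So $y$ lies in the compact set $\pi(C)$.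
\end{remark}

\subsection{The general bounds}
\begin{proof}[Proof of the upper bound]
Let $z,w,f,a,b$ be as in Lemma~\ref{lem:chord}. The polynomial $f-\frac12$ has degree at most $k$ and absolute value at most $\frac12$ on $[-b,a]$. The second inequality in \eqref{eq:markov} and \eqref{eq:taylor} give
\[
g_z(w,w)=-\frac{f''(0)}k\le\frac{2k(k^2-1)}{3(a+b)^2}.
\]
From $4ab\le(a+b)^2$ we get $F_z(w)=\frac{a+b}{2ab}\ge\frac2{a+b}$, so $g\le\frac{k(k^2-1)}6F^2$. Apply \eqref{eq:integrate}.
\end{proof}

For the lower bound a pointwise argument is not available, so we pass through $\rho$. Proposition~\ref{prop:outer} bounds $\ln\xi_z(y)$ by $d_g(y,z)$, and it remains to bound $M(y/z)$ by $\xi_z(y)$. By Lemma~\ref{lem:crossratio} their ratio is $(b+1)/b$, so we must show that $z$ is not too close to the end $z-bw$ of its chord. This holds because $f$ has to fall from $1$ to $0$ between these points with a slope that \eqref{eq:markov} limits.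

\begin{lemma}\label{lem:M}
For $y,z\in\mathcal{H}$ we have $\xi_z(y)\le M(y/z)\le k^2\,\xi_z(y)$.
\end{lemma}

\begin{proof}
For $y=z$ we have $M(z/z)=1=\xi_z(z)$, since $-z\notin\overline U$. For $y\ne z$ let $\xi=\xi_z(y)$ and $w=y/\xi-z\neq0$, with $f,a,b$ as in Lemma~\ref{lem:chord}; here $a>1$. Lemma~\ref{lem:crossratio} with $t=1$ gives $M(y/z)=\xi\,M\bigl((z+w)/z\bigr)=\xi\,\frac{b+1}b\ge\xi$. The first inequality in \eqref{eq:markov}, applied to $f-\frac12$ on $[-b,a]$, gives $|f'|\le k^2/(a+b)$ there. Hence $1=f(0)-f(-b)\le bk^2/(a+b)$, and so $\frac{b+1}b\le\frac{a+b}b\le k^2$.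
\end{proof}

\begin{proof}[Proof of the lower bound]
Let $y,z\in\mathcal{H}$. The function $\rho=\ln\xi_{\,\cdot}(y)$ vanishes at $y$, so Proposition~\ref{prop:outer} gives $\ln\xi_z(y)\le2(k-1)\,d_g(y,z)$, and the same bound holds for $\ln\xi_y(z)$ after exchanging the two points. By Lemma~\ref{lem:M},
\[
d_U(y,z)\le\tfrac12\ln k^4+\tfrac12\bigl(\ln\xi_z(y)+\ln\xi_y(z)\bigr)\le2\ln k+2(k-1)\,d_g(y,z).\qedhere
\]
\end{proof}

\subsection{The real-rooted case}
When all zeros of $f$ are real, both $g$ and $F$ can be read off from their reciprocals.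

\begin{proposition}\label{prop:real}
Let $z,w,f,a,b$ be as in Lemma~\ref{lem:chord}, and suppose that $f$ has only real zeros. Then
\[
\tfrac2k\,F_z(w)^2\le g_z(w,w)\le\frac1{ab}\le F_z(w)^2 .
\]
If moreover $w\in\Omega_z$, then $g_z(w,w)<k-1$. For $k\le3$ the hypothesis on $f$ always holds.
\end{proposition}

\begin{proof}
Since $f(0)=1$, we can write $f(t)=\prod_{i=1}^k(1-s_it)$ with $s_i\in\mathbb{R}$, where $s_i=0$ occurs if $\deg f<k$. The zeros $1/s_i$ avoid $(-b,a)$ and include $-b$ and $a$, so all $s_i$ lie in $[-\frac1b,\frac1a]$ and both endpoints occur. By \eqref{eq:taylor}, $\sum s_i=-f'(0)=0$, and $f''(0)=\sum_{i\neq j}s_is_j=(\sum s_i)^2-\sum s_i^2$ gives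
\[
g_z(w,w)=\frac1k\sum_{i=1}^ks_i^2 .
\]
Summing $0\le(s_i+\frac1b)(\frac1a-s_i)=\frac1{ab}+(\frac1a-\frac1b)s_i-s_i^2$ over $i$ yields $\sum s_i^2\le\frac k{ab}$, and $\frac1{ab}\le F_z(w)^2$ is the inequality of the geometric and arithmetic means. In the other direction, $\sum s_i^2\ge\frac1{a^2}+\frac1{b^2}\ge\frac12\bigl(\frac1a+\frac1b\bigr)^2=2F_z(w)^2$.

One $s_i$ equals $-\frac1b$; the other $k-1$ have sum $\frac1b$ and are at most $\frac1a$. So $\frac1b\le\frac{k-1}a$, and for $w\in\Omega_z$, that is $a>1$, we get $g_z(w,w)\le\frac1{ab}\le\frac{k-1}{a^2}<k-1$.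

For $k\le3$ the polynomial $f$ has degree at most $3$ and the two real zeros $a$ and $-b$, so $f/\bigl((t-a)(t+b)\bigr)$ is a real polynomial of degree at most $1$.
\end{proof}

Proposition~\ref{prop:real} and \eqref{eq:integrate} give $\sqrt{2/k}\,d_U\le d_g\le d_U$ under the hypothesis of real zeros. This completes the proof of Theorem~\ref{thm:hilbert}.

\subsection{Sharpness of the constants}
\begin{remark}[Gradient constant]
In the real-rooted case, in particular for $k\le3$, Lemma~\ref{lem:gradient} and Proposition~\ref{prop:real} improve Proposition~\ref{prop:outer} to $|d\rho|_g<\sqrt{k-1}$. This constant is optimal for every $k$ by Example~\ref{ex:monomial}, where $h$ is a product of real linear forms and therefore has only real zeros on lines. We do not claim that $2(k-1)$ is the optimal constant for general $h$ of degree $k\ge4$; for $k=4$ the computation in Section~\ref{sec:idea} gives the smaller value $\sqrt{14}$.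
\end{remark}

\begin{remark}[Pointwise constants in the real-rooted case]
The bound $g\ge\frac2kF^2$ is attained by $h=x_0^{k-2}(x_0^2-x_1^2)$, again a product of real linear forms. This is Example~\ref{ex:quartic} with $f=1-t^2$, and at $z=(1,0)$ we have $g(\partial_1,\partial_1)=\frac2k$ and $a=b=1$, so $F_z(\partial_1)=1$. For even $k$ the bound $g\le F^2$ is attained by $h=(x_0^2-x_1^2-\dots-x_n^2)^{k/2}$ on the upper sheet of the hyperboloid. The metric $g$ is the one of Example~\ref{ex:hyperboloid}, because it depends only on the hypersurface, and $f(t)=\bigl(1-g_z(w,w)t^2\bigr)^{k/2}$. So $a=b=g_z(w,w)^{-1/2}$ and $g=F^2$.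
\end{remark}

\begin{remark}[No pointwise lower bound for $k\ge4$]
For the polynomials with parameter $\varepsilon$ in Example~\ref{ex:quartic} we have $F_z(\partial_1)=1$ and $g(\partial_1,\partial_1)=2\varepsilon/k$ at $z=(1,0)$. So for $k\ge4$ there is no constant $c(k)>0$ with $g\ge c(k)F^2$ for all closed definite $\mathcal{H}$ of degree $k$. By Theorem~\ref{thm:hilbert} the comparison with the Hilbert metric nevertheless holds at large scale, at the price of the additive constant $2\ln k$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Beirut}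
\emph{Beirut Lectures III: Constructions of complete quaternionic K\"ahler manifolds},
\texttt{http://www.ndu.edu.lb/cdg/talks/Vicente\_Cortes3.pdf}.

\bibitem{Handbook}
Papadopoulos and Troyanov (eds.), \emph{Handbook of Hilbert Geometry}.

\end{thebibliography}
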